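\title{A compact plane set with connected interior\\ whose algebra $A(K)$ is not maximal on the boundary}

\begin{abstract}
For a compact set $K\subset\mathbb C$ let $A(K)$ be the algebra of continuous functions on $K$ that are holomorphic in the interior of $K$. When $K$ is a closed disk, the boundary values of $A(K)$ form a maximal subalgebra of $C(\partial K)$. We show that this fails for general $K$ with nonempty connected interior: we construct such a set $K$ and a function $f\in C(\partial K)$ for which the closed algebra generated by $A(K)|\partial K$ and $f$ lies strictly between $A(K)|\partial K$ and $C(\partial K)$. The construction takes place in $\mathbb C^2$. We build compact sets that contain a fixed bidisk and satisfy a maximum principle with respect to subsets that collapse onto the graph of $f$.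
\end{abstract}

\section{The question and the result}\label{sec:intro}

For a compact set $X$ let $C(X)$ be the algebra of continuous complex-valued functions on $X$, with the uniform norm $\|g\|_X=\max_X|g|$. A uniformly closed subalgebra $B\subsetneq C(X)$ is \emph{maximal} if every uniformly closed subalgebra $B'$ with $B\subseteq B'\subseteq C(X)$ is equal to $B$ or to $C(X)$. In other words, $B$ together with any single function $f\notin B$ generates all of $C(X)$.

Let $K\subset\mathbb C$ be compact, with boundary $\partial K$ and interior $\operatorname{Int}K$. Let $A(K)$ be the algebra of functions in $C(K)$ that are holomorphic on $\operatorname{Int}K$, and let $A(K)|\partial K$ be the algebra of their restrictions to $\partial K$. By a theorem of Wermer, $A(K)|\partial K$ is a maximal subalgebra of $C(\partial K)$ when $K$ is the closed unit disk: a continuous function on the circle either extends holomorphically to the disk or, together with the functions that do, generates $C(\partial K)$.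

Two simple cases show what must be assumed for other $K$. If $\operatorname{Int}K$ is empty, then $A(K)|\partial K=C(\partial K)$, which is not a proper subalgebra. If $K$ is the union of two disjoint closed disks $K_1,K_2$, then the functions $g\in C(\partial K)$ with $g|_{\partial K_1}\in A(K_1)|\partial K_1$, and no condition on $\partial K_2$, form a closed algebra strictly between $A(K)|\partial K$ and $C(\partial K)$. Here one gives up holomorphy on one component of the interior and keeps it on the other. When the interior is connected this device is not available, and it is natural to guess that nothing else can go wrong. This is the question, taken from \cite{source}: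

\begin{quote}
Is $A(K)|\partial K$ a maximal subalgebra of $C(\partial K)$ whenever $K\subset\mathbb C$ is compact with nonempty connected interior?
\end{quote}

The answer is no.

\begin{theorem}\label{thm:main}
There are a compact set $K\subset\mathbb C$ with nonempty connected interior and a function $f\in C(\partial K)$ such that the closed algebra $B$ generated by $A(K)|\partial K$ and $f$ satisfies
\[
A(K)|\partial K\subsetneq B\subsetneq C(\partial K).
\]
\end{theorem}

We do not discuss conditions on $K$ under which maximality does hold. The set $K$ is a closed disk from which a sequence of disjoint open disks has been removed. Section~\ref{sec:reduction} reduces the theorem to an inequality, which is a maximum principle in $\mathbb C^2$ relative to the graph of $f$. Section~\ref{sec:max} introduces the geometric source of such maximum principles and works two examples, from which the plan of the construction can be read off. Sections~\ref{sec:levi}--\ref{sec:holes} supply the local tools; the central one is Lemma~\ref{lem:refine}. Section~\ref{sec:config} iterates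 them, Section~\ref{sec:K} defines $K$ and $f$, and Section~\ref{sec:ineq} proves the inequality.

\subsection*{Conventions}
$\Delta(q,r)$ and $\overline\Delta(q,r)$ are the open and closed disks with center $q$ and radius $r$; $\hat{\mathbb C}$ is the Riemann sphere; $m$ is area measure; $S^1=\mathbb R/2\pi\mathbb Z$. Arcs of $S^1$ are nondegenerate, and $\operatorname{int}I$ is the interior in $S^1$, so $\operatorname{int}S^1=S^1$. Subscripts $z,\bar z$ denote the derivatives $\partial_z=\frac12(\partial_x-i\partial_y)$ and $\bar\partial=\partial_{\bar z}=\frac12(\partial_x+i\partial_y)$, so that $4u_{z\bar z}$ is the Laplacian of $u$, and the gradient of a real $u$ has length $2|u_z|$. For $Y\subset\mathbb C^2$ the \emph{fiber} over $z$ is $Y_z=\{w:(z,w)\in Y\}$. For measurable $E\subset\mathbb C$ and $z\in\mathbb C$,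
\begin{equation}\label{eq:area}
\int_E\frac{dm(\xi)}{|\xi-z|}\le 2\sqrt{\pi\,m(E)},
\end{equation}
because among sets of given area the integral is largest for a disk centered at $z$.

\section{Reduction to an inequality}\label{sec:reduction}

\begin{proposition}\label{prop:key}
There are a compact set $K\subset\mathbb C$, whose interior is connected and contains $0$, and a function $f\in C(\partial K)$ such that
\begin{equation}\label{eq:key}
\Big|\sum_{k=0}^N h_k(0)\,w_0^k\Big|\le\max_{\partial K}\Big|\sum_{k=0}^N h_kf^k\Big|
\end{equation}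
for all $N\ge0$, all $h_0,\dots,h_N\in A(K)$ and all $w_0$ with $|w_0|\le1$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}]
For $h\in A(K)$ we have $\|h\|_K=\|h\|_{\partial K}$: if $|h|$ is maximal at an interior point, then $h$ is constant on a component of $\operatorname{Int}K$, and the boundary of that component lies in $\partial K$. So restriction to $\partial K$ is an isometry of the complete space $A(K)$, and $A(K)|\partial K$ is uniformly closed.

The algebra $B$ is the closure of the algebra $B_0$ of all functions $\sum_k h_kf^k$ on $\partial K$ with $h_k\in A(K)$. Fix $w_0$ with $|w_0|\le1$ and put $\Xi\big(\sum_k h_kf^k\big)=\sum_k h_k(0)w_0^k$. Applied to the difference of two representations of the same function, \eqref{eq:key} shows that $\Xi$ is well defined on $B_0$. It is linear and multiplicative, because evaluation at $(0,w_0)$ is a homomorphism on polynomials in $w$ with coefficients in $A(K)$, and $|\Xi(g)|\le\|g\|_{\partial K}$ by \eqref{eq:key}. Hence $\Xi$ extends to a multiplicative linear functional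 on $B$, with $\Xi(1)=1$, $\Xi(z)=0$ and $\Xi(f)=w_0$.

Since $0\notin\partial K$, the function $1/z$ belongs to $C(\partial K)$. If it were in $B$, then $1=\Xi(z)\,\Xi(1/z)=0$. So $B\ne C(\partial K)$. If $f=F|_{\partial K}$ with $F\in A(K)$, then $w_0=\Xi(f)=F(0)$, and this cannot hold for all $|w_0|\le1$. So $f\notin A(K)|\partial K$.
\end{proof}

The proof uses \eqref{eq:key} for one value of $w_0$ to see that $B$ is proper, and for two values to see that $f$ is new. In particular, by Wermer's theorem, for the disk and any $f$ the inequality holds for at most one $w_0$.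

Inequality \eqref{eq:key} says that the function $P(z,w)=\sum_k h_k(z)w^k$ is no larger at $(0,w_0)$ than somewhere on the graph of $f$. We look for a geometric reason for such an inequality.

\section{Analytic disks and the maximum principle}\label{sec:max}

\begin{definition}
Let $Y\subset\mathbb C^2$. A point $x\in Y$ is \emph{passable} in $Y$ if there is a nonconstant holomorphic map $\gamma$ from a disk $\Delta(0,r)$ to $\mathbb C^2$, with image in $Y$ and $\gamma(0)=x$.
\end{definition}

The restriction of $\gamma$ to a smaller disk is still nonconstant. So passability depends only on $Y$ near $x$, and it is preserved by local biholomorphisms. A point that is passable in a subset of $Y$ is passable in $Y$. If $w$ is an interior point of $Y_z$, then $(z,w)$ is passable by a \emph{vertical disk}, one that lies in $\{z\}\times\mathbb C$. A \emph{horizontal disk} is one on which $w$ is constant.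

\begin{lemma}\label{lem:max}
Let $T\subset Y\subset\mathbb C^2$ be compact, $T\ne\emptyset$, and suppose that every point of $Y\setminus T$ is passable in $Y$. If $g$ is holomorphic in a neighborhood of $Y$, then $\max_Y|g|=\max_T|g|$.
\end{lemma}

\begin{proof}
Suppose that $|g(x_0)|=\max_Y|g|>\max_T|g|$. The set $Z=\{y\in Y:g(y)=g(x_0)\}$ is compact and disjoint from $T$. Among the points of $Z$ where $|z|$ is largest choose one, $y$, where $|w|$ is largest, and let $\gamma=(\gamma_1,\gamma_2)$ be a disk in $Y$ through $y$. The function $|g\circ\gamma|$ is maximal at $0$, so $g\circ\gamma$ is constant and $\gamma$ takes values in $Z$. Then $|\gamma_1|$ is maximal at $0$, so $\gamma_1$ is constant. Then $|\gamma_2|$ is maximal at $0$, so $\gamma_2$ is constant. This contradicts the choice of $\gamma$.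
\end{proof}

We therefore want pairs $T\subset Y$ as in the lemma such that $Y$ has a large fiber over $0$ while $T$ is close to a graph. The first example shows how this can happen and what stands in the way of a counterexample.

\begin{example}[Two sheets]\label{ex:sheets}
Let
\[
Y=\big(\{|z|\le1\}\times\{1\}\big)\cup\big(\{|z|\le2\}\times\{-1\}\big),\qquad
T=\big(\{|z|=1\}\times\{1\}\big)\cup\big(\{|z|=2\}\times\{-1\}\big).
\]
All points of $Y\setminus T$ lie on horizontal disks, $Y$ has two points over $0$, and $T$ is the graph of the function $f$ equal to $1$ on the inner circle and to $-1$ on the outer one. For $K=\{|z|\le2\}$ the maximum principle on each sheet gives \eqref{eq:key} for $w_0=\pm1$, but with the union of the two circles in place of $\partial K$. The inner circle is not part of $\partial K$. If we force it into the boundary by removing a thin annulus $\{1<|z|<1+\epsilon\}$ from $K$, then the interior is disconnected, and the functions in $A(K)$ are no longer defined on the whole lower sheet.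
\end{example}

So a part of $Y$ has to end over a set that (i) lies in $\partial K$, (ii) does not disconnect the interior of $K$, and (iii) is negligible for $A(K)$, so that the rest of $Y$ can pass over it. We shall get such a set as a limit of many very small disks. The second example is the first step of the construction, up to smoothing.

\begin{example}[A bidisk and a cone]\label{ex:cone}
Let $R>1$, $\theta>0$ and
\[
Y=\{|z|\le R,\ |w|\le\min(1,|z|^{-\theta})\},\qquad
T=\{|z|=R,\ |w|\le R^{-\theta}\}\cup\{|z|=|w|=1\}.
\]
Let $(z_0,w_0)\in Y\setminus T$; then $|z_0|<R$. If $|w_0|<\min(1,|z_0|^{-\theta})$, there is a vertical disk. If $|z_0|<1=|w_0|$, there is a horizontal disk. In the remaining case $1<|z_0|<R$ and $|w_0|=|z_0|^{-\theta}$, and the \emph{leaf} $z\mapsto(z,w_0(z/z_0)^{-\theta})$, for $z$ near $z_0$ and the branch of the power equal to $1$ at $z_0$, lies in $Y$. So Lemma~\ref{lem:max} applies. The set $Y$ contains the closed unit bidisk, and for large $\theta$ the fibers of $T$ over the outer circle are as small as we like. The price is the torus $\{|z|=|w|=1\}$: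 it projects onto a circle, which separates the plane, and its fibers are large.
\end{example}

Something like this torus is unavoidable. If $Y$ contains $\{0\}\times\{|w|\le1\}$ and $|w_0|=1$, then Lemma~\ref{lem:max} with $g=\exp(\bar w_0w)$ shows that $T$ has a point with $\operatorname{Re}(\bar w_0w)\ge1$. So $T$ reaches out in every direction $w_0$. If the fibers of $T$ are to be small, different directions must occur over different points $z$, and $Y$ cannot be invariant under rotations in $w$. The plan is as follows.

\begin{enumerate}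
\item \emph{Refine.} Perturb $Y$ so that the torus breaks into pieces, each over a tiny disk (a \emph{cell}) and with $w$ in a tiny set. Then refine again inside each cell. Small disjoint cells do not disconnect the plane, which gives (ii), and they will be so sparse that (iii) holds in the limit.
\item \emph{Insert holes.} Next to each cell remove a small disk (a \emph{hole}) from the base. The limit points of the cells are then limits of holes, which gives (i).
\item \emph{Shrink the fibers over the boundaries of the holes}, at each stage, by the device of Example~\ref{ex:cone}. The exterior of the base disk counts as a hole. Each use creates a new torus, which is refined in turn.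
\end{enumerate}

\section{Sets with star-shaped fibers}\label{sec:levi}

We need a class of sets that is flexible in the angular variable and in which passability can be tested by a differential inequality. Let $O\subset\mathbb C$ be open and let $V\in C^\infty(O\times S^1)$ be real, with variables $(z,t)$. Put
\[
[V]_z=\{0\}\cup\{\omega\ne0:\log|\omega|\le V(z,\arg\omega)\},\qquad [V]=\{(z,\omega):z\in O,\ \omega\in[V]_z\}.
\]
The set $[V]$ is relatively closed in $O\times\mathbb C$. Define
\[
\Lambda(V)=V_{z\bar z}+\Phi(V_z,V_t,V_{zt},V_{tt}),\qquad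
\Phi(\alpha,\lambda,\beta,\nu)=2\operatorname{Re}\frac{i\bar\alpha\beta}{1-i\lambda}+\frac{|\alpha|^2\nu}{1+\lambda^2},
\]
for $\alpha,\beta\in\mathbb C$ and $\lambda,\nu\in\mathbb R$.

\begin{lemma}\label{lem:levi}
A point $(z_0,\omega_0)\in[V]$ is passable in $[V]$ unless $\omega_0\ne0$, $\log|\omega_0|=V(z_0,t_0)$ and $\Lambda(V)(z_0,t_0)\le0$, where $t_0=\arg\omega_0$.
\end{lemma}

\begin{proof}
If $\omega_0=0$ or $\log|\omega_0|<V(z_0,t_0)$, there is a vertical disk. Suppose that $\log|\omega_0|=V(z_0,t_0)$ and $\Lambda(V)(z_0,t_0)>0$. Use local coordinates $(z,\xi)$, where $\xi=x+it$ is a branch of $\log\omega$, and let $r=x-V(z,t)$, so that $[V]=\{r\le0\}$ near the point. With $\partial_\xi=\frac12(\partial_x-i\partial_t)$,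
\[
r_z=-V_z,\quad r_\xi=\tfrac12(1+iV_t)\ne0,\quad r_{z\bar z}=-V_{z\bar z},\quad r_{z\bar\xi}=-\tfrac i2V_{zt},\quad r_{\xi\bar\xi}=-\tfrac14V_{tt}.
\]
Try $\gamma(\zeta)=(z_0+\zeta,\ \xi_0+a\zeta+v\zeta^2)$ with $\xi_0=\xi(\omega_0)$. Taylor's formula and the chain rule give
\[
r(\gamma(\zeta))=2\operatorname{Re}\big[(r_z+r_\xi a)\zeta\big]+2\operatorname{Re}\big[\big(\tfrac12r_{zz}+r_{z\xi}a+\tfrac12r_{\xi\xi}a^2+r_\xi v\big)\zeta^2\big]+\mathcal L|\zeta|^2+O(|\zeta|^3),
\]
with all derivatives taken at $(z_0,\xi_0)$, where $\mathcal L=r_{z\bar z}+2\operatorname{Re}(r_{z\bar\xi}\bar a)+r_{\xi\bar\xi}|a|^2$ is the Levi form of $r$ at the vector $(1,a)$. The choice $a=2V_z/(1+iV_t)$ kills the linear term, and since $r_\xi\ne0$ a suitable $v$ kills the $\zeta^2$ term. Moreover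
\[
\mathcal L=-V_{z\bar z}-2\operatorname{Re}\frac{i\,\overline{V_z}\,V_{zt}}{1-iV_t}-\frac{|V_z|^2V_{tt}}{1+V_t^2}=-\Lambda(V)(z_0,t_0)<0 .
\]
Hence $r\circ\gamma\le0$ near $\zeta=0$.
\end{proof}

We record three properties of $\Lambda$. First, under a holomorphic change of variable $z=\varphi(\hat z)$, both $V_z$ and $V_{zt}$ are multiplied by $\varphi'$ and $V_{z\bar z}$ by $|\varphi'|^2$. So $\Lambda$ is multiplied by $|\varphi'|^2$, and its sign is invariant. Second, if $V$ does not depend on $t$, then $\Lambda(V)=V_{z\bar z}$; if in addition $V$ depends only on $s=|z|$, then $\Lambda(V)=\frac1{4s^2}\,\frac{d^2V}{d(\log s)^2}$. The torus of Example~\ref{ex:cone} lies over the concave corner of $\min(0,-\theta\log s)$. Third, since $|1-i\lambda|\ge1$, expanding the products gives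
\begin{equation}\label{eq:perturb}
\big|\Phi(\alpha+\alpha',\lambda,\beta+\beta',\nu)-\Phi(\alpha,\lambda,\beta,\nu)\big|\le2\big(|\alpha||\beta'|+|\alpha'||\beta|+|\alpha'||\beta'|\big)+\big(2|\alpha||\alpha'|+|\alpha'|^2\big)|\nu| .
\end{equation}

\section{Concentrating the nonpassable points}\label{sec:refine}

\begin{lemma}[Refinement]\label{lem:refine}
Let $O\subset\mathbb C$ be open, $Q\subset O$ compact, $I$ a closed arc of $S^1$ or $S^1$ itself, and $V\in C^\infty(O\times S^1)$ with $\Lambda(V)>0$ on $(O\times S^1)\setminus(\operatorname{int}Q\times\operatorname{int}I)$. Let $\varepsilon>0$. Then there are $W\in C_c^\infty(\operatorname{int}Q\times\operatorname{int}I)$ with $|W|<\varepsilon$, points $q_1,\dots,q_N$ $(N\ge0)$, a number $\rho\in(0,\varepsilon)$ and closed arcs $I_j\subset\operatorname{int}I$ of length less than $\varepsilon$ such that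
\begin{itemize}
\item[(a)] the disks $\overline\Delta(q_j,10\rho)$ are disjoint and contained in $\operatorname{int}Q$;
\item[(b)] $\Lambda(V+W)>0$ on $(O\times S^1)\setminus\bigcup_j\big(\Delta(q_j,\rho)\times\operatorname{int}I_j\big)$;
\item[(c)] $N\rho<\varepsilon$ and $\sum_j\min\{1,\rho/|z-q_j|\}\le2$ for all $z\in\mathbb C$.
\end{itemize}
\end{lemma}

Part (a) leaves room for the holes, and (c) is the sparseness that makes the cells negligible in Section~\ref{sec:ineq}. Here is the idea. Choose $\mu\ge0$ with $\Lambda(V)+\mu>0$. Suppose first that $V$ and $\mu$ do not depend on $t$. We want $W_{z\bar z}\ge\mu$ off small disks, with $W$ small and compactly supported; then $W_{z\bar z}$ has integral zero. So take a lattice of mesh $d$, spread a positive density of size about $\mu$ around each lattice point $q$, and put a negative mass of the same total size, of order $d^2$, in a tiny disk about $q$. Near $q$ the function $W$ behaves like $d^2\log(1/|z-q|)$. It is uniformly small, but its gradient has size $y=d^2/|z-q|$. When nothing depends on $t$ the gradient does not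 enter $\Lambda$, and any radius $\rho$ will do.

To localize in $t$ as well, cover $S^1$ by short arcs, use a separate lattice for each arc, and give the term at $q$ a weight $c(t)\ge0$ supported in the arc. Now \eqref{eq:perturb} produces errors of size $(c+|c'|)\,y$, of either sign. They stay bounded only for $|z-q|\gtrsim d^2$, so we take $\rho=2\sigma d^2$. There are about $d^{-2}$ points, so $N\rho$ is of order $\sigma$, and (c) forces $\sigma$ to be small. But then $y$ can be as large as $1/(2\sigma)$, and the errors are not small. We compensate by adding to $W_{z\bar z}$ a further positive term $Mcy$ with $M$ large; its total mass is small because $1/|z-q|$ is integrable. This term dominates $cy$ but not $|c'|y$ near the zeros of $c$. There the inequality $|c'|\le C\sqrt c$ bounds the net loss by $C^2y/(4M)$.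

\begin{proof}
\emph{The deficit $\mu$.} The set $\Sigma=\{\Lambda(V)\le0\}$ is relatively closed in $O\times S^1$ and contained in the compact set $Q\times I$, so it is a compact subset of $\operatorname{int}Q\times\operatorname{int}I$. If $\Sigma=\emptyset$, take $W=0$ and $N=0$. Otherwise let $\mu\ge0$ be a function in $C_c^\infty(\operatorname{int}Q\times\operatorname{int}I)$ that equals a constant larger than $\max_\Sigma|\Lambda(V)|$ on $\Sigma$, extended by $0$ to $\mathbb C\times S^1$. Then $\Lambda(V)+\mu>0$ on $O\times S^1$. Let $\mathcal N\subset\operatorname{int}Q\times\operatorname{int}I$ be a compact neighborhood of $\operatorname{supp}\mu$, and let $4\delta=\min_{\mathcal N}(\Lambda(V)+\mu)>0$.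

\emph{Arcs and lattices.} Take a smooth partition of unity $\chi_1,\dots,\chi_n\ge0$ on $S^1$ with $\operatorname{supp}\chi_k\subset\operatorname{int}A_k$, where the $A_k$ are closed arcs of length less than $\varepsilon$, so short that $A_k\subset\operatorname{int}I$ whenever $A_k$ meets the $t$-projection of $\operatorname{supp}\mu$. Take $\tau_1,\dots,\tau_n\in\mathbb C$ distinct modulo $\mathbb Z[i]$, and $\eta\in(0,\frac18)$ such that distinct points of $\bigcup_k(\tau_k+\mathbb Z[i])$ have distance at least $4\eta$.

\emph{Parameters.} We shall choose, in this order, $\sigma\in(0,1)$ small, $M\ge1$ large, and $d\in(0,\eta)$ small with $Md\le1$. Put $\kappa=\sigma d$ and $\rho=2\kappa d=2\sigma d^2$. The letter $C$ denotes constants that depend only on the data chosen so far; $C_\sigma$ may also depend on $\sigma$. Neither depends on $M$, $d$ or $(z,t)$.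

\emph{The profile.} We work in the rescaled variable $\zeta=(z-q)/d$. Let $\phi_0$ be a fixed smooth radial function, $0\le\phi_0\le1$, supported in $|\zeta|<2$ and equal to $1$ on $|\zeta|\le1$. Let $\phi_1$ be the product of $1/|\zeta|$ with a smooth radial cutoff with values in $[0,1]$ that equals $1$ for $\kappa\le|\zeta|\le\eta$ and $0$ for $|\zeta|\le\kappa/2$ and for $|\zeta|\ge2\eta$. Put $\phi^+=\phi_0+Md\,\phi_1$. Since $Md\le1$, we have $\int\phi^+\,dm\le4\pi+4\pi\eta\le5\pi$. Let $\phi^-(\zeta)$ be the constant multiple of $\phi_0(2\zeta/\kappa)$ with $\int\phi^-\,dm=\int\phi^+\,dm$. It is supported in $|\zeta|<\kappa$ and $0\le\phi^-\le C/\kappa^2$. Let $b$ be the convolution of $\phi^+-\phi^-$ with $\frac1\pi\log|\zeta|^2$, the fundamental solution of $\partial_\zeta\partial_{\bar\zeta}$. Then $b$ is smooth and radial, and $b_{\zeta\bar\zeta}=\phi^+-\phi^-$. For radial $b$ and $r=|\zeta|$ we have $b_{\zeta\bar\zeta}=(rb')'/(4r)$ and $b_\zeta=rb'/(2\zeta)$, so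
\[
b_\zeta(\zeta)=\frac1{\pi\zeta}\int_{|\xi|<|\zeta|}(\phi^+-\phi^-)\,dm(\xi).
\]
For $|\zeta|\ge2$ the mean value property of $\xi\mapsto\log|\zeta-\xi|^2$ gives $b(\zeta)=\frac1\pi\log|\zeta|^2\int(\phi^+-\phi^-)\,dm=0$. The formula gives $|b_\zeta|\le5/|\zeta|$ everywhere. For $|\zeta|\le\kappa$ we have $\phi^+\le1+2/\kappa\le3/\kappa$ and $\phi^-\le C/\kappa^2$, so $|b_\zeta|\le C|\zeta|/\kappa^2$. Integrating $|b'|=2|b_\zeta|$ inward from $r=2$, we get
\begin{equation}\label{eq:b}
|b_\zeta|\le5/|\zeta|,\qquad |b|\le C\log(4/\kappa),\qquad b=0\ \text{ for }|\zeta|\ge2 .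
\end{equation}

\emph{The function $W$.} For $1\le k\le n$ and $l\in\mathbb Z[i]$ let $z_{kl}=d(\tau_k+l)$, $c_{kl}(t)=\mu(z_{kl},t)\chi_k(t)$ and $\zeta_{kl}=(z-z_{kl})/d$. Put
\[
W(z,t)=d^2\sum_{k,l}c_{kl}(t)\,b(\zeta_{kl}).
\]
The sum is finite, for each $z$ at most $C$ terms have $|\zeta_{kl}|\le2$, and the $c_{kl}$ and their first two derivatives are bounded by $C$. Hence $|W|,|W_t|,|W_{tt}|\le Cd^2\log(4/(\sigma d))$, which tends to $0$ as $d\to0$ for fixed $\sigma$. If $W(z,t)\ne0$, then $(z_{kl},t)\in\operatorname{supp}\mu$ for some $z_{kl}$ with $|z-z_{kl}|<2d$, so $\operatorname{supp}W\subset\mathcal N$ for small $d$. Let the $q_j$ be those $z_{kl}$ with $c_{kl}\not\equiv0$, and let $I_j=A_k$ for $q_j=z_{kl}$. Then $q_j$ lies in the $z$-projection of $\operatorname{supp}\mu$, and $A_k$ meets its $t$-projection, so $I_j\subset\operatorname{int}I$.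

\emph{Proof of (a).} The $q_j$ have mutual distances at least $4\eta d$, which exceeds $20\rho=40\sigma d^2$ for small $d$, and they lie in a fixed compact subset of $\operatorname{int}Q$. Also $\rho<\varepsilon$ for small $d$.

\emph{Proof of (c), and choice of $\sigma$.} Each of the $n$ lattices has at most $Cd^{-2}$ points in $Q$, so $N\rho\le C\sigma$. Fix $z$. At most one $q_j$ has $|z-q_j|<2\eta d$, and it contributes at most $1$. For the others, $|z-\xi|\le\frac32|z-q_j|$ for $\xi\in\Delta(q_j,\eta d)$. These disks are disjoint and lie in $Q_1=\{\operatorname{dist}(\xi,Q)<1\}$. Averaging $1/|z-q_j|\le\frac32/|z-\xi|$ over them and using \eqref{eq:area},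
\[
\sum_{|z-q_j|\ge2\eta d}\frac{\rho}{|z-q_j|}\le2\sigma d^2\cdot\frac{3/2}{\pi\eta^2d^2}\int_{Q_1}\frac{dm(\xi)}{|z-\xi|}\le C\sigma .
\]
Fix $\sigma$ so small that the first bound is less than $\varepsilon$ and the second is at most $1$.

\emph{Proof of (b), and choice of $M$ and $d$.} On the open complement of $\mathcal N$ both $W$ and $\mu$ vanish, so $\Lambda(V+W)=\Lambda(V)+\mu>0$. Let $(z,t)\in\mathcal N$ lie outside $\bigcup_j\Delta(q_j,\rho)\times\operatorname{int}I_j$. If $c_{kl}(t)\ne0$, then $z_{kl}$ is some $q_j$ and $t\in\operatorname{int}A_k=\operatorname{int}I_j$, so $|z-z_{kl}|\ge\rho$, that is, $|\zeta_{kl}|\ge2\kappa$, and $\phi^-(\zeta_{kl})=0$. Therefore $W_{z\bar z}=\sum c_{kl}(t)\phi^+(\zeta_{kl})$, a sum of nonnegative terms. For each $k$ some $l$ has $|\zeta_{kl}|\le1$, and then $\mu(z_{kl},t)\ge\mu(z,t)-Cd$. So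
\[
\sum_{k,l}c_{kl}(t)\phi_0(\zeta_{kl})\ge\sum_k\chi_k(t)\big(\mu(z,t)-Cd\big)=\mu(z,t)-Cd .
\]
If $c\ge0$ is a function on $S^1$ with $|c''|\le C_1$, then $0\le c(t+h)\le c(t)+c'(t)h+\frac12C_1h^2$ for all real $h$, and the discriminant gives $c'(t)^2\le2C_1c(t)$. Thus $|c_{kl}'|\le C\sqrt{c_{kl}}$, and $c_{kl}'(t)=0$ whenever $c_{kl}(t)=0$.

At most one index $(k,l)$ has $|\zeta_{kl}|<\eta$. If it exists and $c_{kl}(t)\ne0$, write
\[
c=c_{kl}(t),\qquad c'=c_{kl}'(t),\qquad y=d/|\zeta_{kl}|,\qquad u=d\,b_\zeta(\zeta_{kl}).
\]
Then $2\kappa\le|\zeta_{kl}|<\eta$, so $y\le1/(2\sigma)$, $\phi_1(\zeta_{kl})=1/|\zeta_{kl}|$, and $|u|\le5y\le5/(2\sigma)$ by \eqref{eq:b}. Otherwise put $c=c'=y=u=0$. In $W_z=d\sum c_{kl}b_\zeta(\zeta_{kl})$ and $W_{zt}=d\sum c_{kl}'b_\zeta(\zeta_{kl})$ the terms with $|\zeta_{kl}|\ge\eta$ contribute at most $Cd$, again by \eqref{eq:b}. Hence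
\[
W_{z\bar z}\ge\mu-Cd+Mcy,\qquad |W_z-cu|\le Cd,\qquad |W_{zt}-c'u|\le Cd .
\]
Let $(\alpha,\lambda,\beta,\nu)=(V_z,V_t,V_{zt},V_{tt})(z,t)$, which is bounded by $C$ on $\mathcal N$. The points $(\alpha+W_z,\lambda+W_t,\beta+W_{zt},\nu+W_{tt})$ and $(\alpha+cu,\lambda,\beta+c'u,\nu)$ lie in a ball of radius $C_\sigma$, on which $\Phi$ is Lipschitz, and their distance tends to $0$ as $d\to0$, uniformly in $(z,t)$. By \eqref{eq:perturb}, together with $c\le C\sqrt c$, $|c'|\le C\sqrt c$ and $|u|^2\le C_\sigma y$,
\[
\big|\Phi(\alpha+cu,\lambda,\beta+c'u,\nu)-\Phi(\alpha,\lambda,\beta,\nu)\big|\le C(c+|c'|)(|u|+|u|^2)\le C_*\sqrt c\,y,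
\]
where $C_*$ depends on $\sigma$ but not on $M$ or $d$. Therefore
\[
\Lambda(V+W)\ge\Lambda(V)+\mu+\big(Mc-C_*\sqrt c\,\big)y-o(1)\ge4\delta-\frac{C_*^2}{4M}\cdot\frac1{2\sigma}-o(1),
\]
with $o(1)\to0$ uniformly as $d\to0$. Choose $M\ge\max\{1,C_*^2/(8\sigma\delta)\}$ and then $d$ small; the right side is at least $3\delta-o(1)>0$.
\end{proof}

\section{Inserting holes}\label{sec:holes}

When a disk is removed from the base, the points of $Y$ over its boundary join $T$, so the fibers there must be small. They must also be near a prescribed value $c$, close to the values over the neighboring cell, since otherwise the limit function $f$ would not be continuous. The cone of Example~\ref{ex:cone} shrinks fibers toward $0$. To shrink them toward $c$ we use the same cone in the coordinate given by a Riemann map $\psi$ of a fixed domain $F$ with $\psi(c)=0$. To join this cone to $[V]$ we need an annulus around the hole across which the fibers grow strictly: inside $F$ on the inner circle and containing $F$ on the outer one. Adding $\theta\log|z-q|$ to $V$ creates a growth of $\theta$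 across an annulus $s_1\le|z-q|\le es_1$. This beats the variation of $V$ only if $s_1$ is at most of order $\theta$, where the gradient $\theta/|z-q|$ is not small. As in Lemma~\ref{lem:refine}, a term with Laplacian of order $M\theta/|z-q|$ repairs the sign of $\Lambda$.

\begin{lemma}\label{lem:hole}
Let $V\in C^\infty(O\times S^1)$, $\overline\Delta(q,R)\subset O$, and $\Lambda(V)>0$ on $\overline\Delta(q,R)\times S^1$. Let $c\ne0$ with $\log|c|<V(q,\arg c)$, and let $\delta>0$. Write $s=|z-q|$. There are $\kappa\in(0,\min(\delta,R/2))$, an open set $G\subset\Delta(c,\delta)$, a biholomorphic map $\Psi:G\to\{|v|<2\}$ and a compact set $Y^*\subset\{\kappa\le s\le R\}\times\mathbb C$ such that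
\begin{itemize}
\item[(i)] $Y^*_z=[V]_z$ for $\frac34R\le s\le R$, and $Y^*\subset\{|\omega|\le e^{\max V}\}$, the maximum being taken over $\overline\Delta(q,R)\times S^1$;
\item[(ii)] with $E=\{\omega\in G:|\Psi(\omega)|\le1\}$, $Y^*_z=E$ for $s=\kappa$ and $Y^*_z\supset E$ for $s\ge\kappa$ close to $\kappa$;
\item[(iii)] every point of $Y^*$ with $\kappa<s<R$ is passable in $Y^*$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{The logarithmic dip.} Let $\Gamma=\max(1,\sup2|V_z|)$, the supremum over $\overline\Delta(q,R)\times S^1$; it is a Lipschitz constant for $V$ in $z$. By \eqref{eq:perturb} there is $C_0>0$ with $|\Phi(\alpha+\alpha',\lambda,\beta,\nu)-\Phi(\alpha,\lambda,\beta,\nu)|\le C_0(|\alpha'|+|\alpha'|^2)$ for $(\alpha,\lambda,\beta,\nu)$ in the range of the derivatives of $V$ there. Put $y_0=8e\Gamma$ and $M=C_0(3+y_0)$. Let $\chi(s)$ be smooth with values in $[0,1]$, equal to $1$ for $s\le R/2$ and to $0$ for $s\ge\frac34R$, and let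
\[
\ell(s)=\chi(s)\big(\log(s/R)+4M(s-R)\big)\le0\qquad(s>0).
\]
For small $\theta>0$ put $V'=V+\theta\ell(s)$, $s_1=\theta/y_0$ and $s_2=es_1<R/2$.

We claim that $\Lambda(V')>0$ for $s_1\le s\le R$ if $\theta$ is small. On $R/2\le s\le R$ we have $\Lambda(V')\to\Lambda(V)$ uniformly as $\theta\to0$. For $s_1\le s\le R/2$ let $y=\theta/s\le y_0$. The Laplacian of $s$ is $1/s$ and $\log s$ is harmonic, so $\theta\ell_{z\bar z}=My$, and $|\theta\ell_z|=\frac12\theta\ell'(s)=y/2+2M\theta$. If $2M\theta\le1$, then $1+|\theta\ell_z|\le3+y_0$, so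
\[
C_0\big(|\theta\ell_z|+|\theta\ell_z|^2\big)\le M(y/2+2M\theta).
\]
Since $\ell$ does not depend on $t$, only the first argument of $\Phi$ changes, and $\Lambda(V')\ge\Lambda(V)+My/2-2M^2\theta$. This is positive for small $\theta$, because $\Lambda(V)$ has a positive minimum.

\emph{The domain $F$.} Let $V_*(t)=V(q,t)+\theta\ell(s_1)+\theta/2$. We have $\ell(s_2)\ge\ell(s_1)+1$, and $|V(z,t)-V(q,t)|\le\Gamma s_2=\theta/8$ for $s\le s_2$. Hence $V'-V_*\ge\theta/2-\theta/8$ on $s=s_2$ and $V'-V_*\le\theta/8-\theta/2$ on $s=s_1$:
\begin{equation}\label{eq:sandwich}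
V'>V_*\ \text{ for }s=s_2,\qquad V'<V_*\ \text{ for }s=s_1 .
\end{equation}
Let $F=\{0\}\cup\{\omega\ne0:\log|\omega|\le V_*(\arg\omega)\}$. It is compact, and its interior, given by the strict inequality, is star-shaped about $0$ and hence simply connected. Since $\theta\ell(s_1)=\theta\log(\theta/(y_0R))+4M\theta(s_1-R)\to0$ as $\theta\to0$, we have $c\in\operatorname{int}F$ for small $\theta$. Also $\ell(s_1)\le\log(s_1/R)<-1$, so $V_*<V(q,\cdot)$. Fix such a $\theta$.

\emph{The cone.} Let $\psi:\operatorname{int}F\to\{|v|<1\}$ be a Riemann map with $\psi(c)=0$. Preimages of compact sets under $\psi$ are compact, so $|\psi|$ extends continuously to $F$ with value $1$ on $\partial F$. By \eqref{eq:sandwich} the compact set $\bigcup_{s=s_1}[V']_z$ lies in $\operatorname{int}F$, so $|\psi|\le e^{-2\vartheta}$ on it for some $\vartheta>0$. Choose $\kappa<\min(s_1,\delta)$ so small that $\tau=(\kappa/s_2)^\vartheta\le\frac14$ and $\{|\psi|\le2\tau\}\subset\Delta(c,\delta)$. Put $G=\{|\psi|<2\tau\}$, $\Psi=\psi/\tau$, $Y^*=\mathcal M\cup\mathcal C$, where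
\[
\mathcal M=\{s_1\le s\le R,\ \omega\in[V']_z\},\qquad\mathcal C=\{\kappa\le s\le s_2,\ \omega\in F,\ |\psi(\omega)|\le(s/s_2)^\vartheta\}.
\]
Both sets are compact. Part (i) holds because $s_2<R/2$, $\ell=0$ for $s\ge\frac34R$, $V'\le V$ and $V_*<V(q,\cdot)$. Part (ii) holds because for $\kappa\le s<s_1$ only $\mathcal C$ contributes, its fiber at $s=\kappa$ is $\{|\psi|\le\tau\}=E$, and its fibers increase with $s$. For (iii) there are four cases.
\begin{itemize}
\item $\mathcal M$, $s_1<s<R$: Lemma~\ref{lem:levi}.
\item $\mathcal M$, $s=s_1$: here $|\psi|\le e^{-2\vartheta}<e^{-\vartheta}=(s_1/s_2)^\vartheta$, so there is a vertical disk in $\mathcal C$.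
\item $\mathcal C$, $s=s_2$: by \eqref{eq:sandwich}, $F\subset\operatorname{int}[V']_z$, so there is a vertical disk in $\mathcal M$.
\item $(z_0,\omega_0)\in\mathcal C$, $\kappa<s<s_2$: here $|\psi(\omega_0)|<1$, so $\omega_0\in\operatorname{int}F$. If $|\psi(\omega_0)|<(s/s_2)^\vartheta$, there is a vertical disk. If equality holds, the leaf $z\mapsto\big(z,\psi^{-1}\big(\psi(\omega_0)\,((z-q)/(z_0-q))^\vartheta\big)\big)$, for $z$ near $z_0$, lies in $\mathcal C$.
\end{itemize}
This proves (iii).
\end{proof}

We combine the two lemmas into the form used in the induction. For an arc $I$ and an interval $J$ write $\exp(J+iI)=\{\omega\ne0:\log|\omega|\in J,\ \arg\omega\in I\}$. By Lemma~\ref{lem:levi}, such a set will contain the values $\omega$ of the nonpassable points over a cell. Let $J_0=[-\frac35,\frac35]$; note that $e^{3/5}<2$.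

\begin{lemma}[Refine and insert]\label{lem:ri}
Let $O,Q,I,V$ be as in Lemma~\ref{lem:refine}, with $|V|<\frac12$ on $O\times S^1$, and let $J\subset J_0$ be a compact interval with $V(Q\times I)\subset\operatorname{int}J$. Let $\varepsilon>0$. There are disjoint closed disks in $\operatorname{int}Q$, namely \emph{cells} $Q_j=\overline\Delta(q_j,\rho)$ and \emph{holes} $H_j=\overline\Delta(p_j,\kappa_j)\subset\Delta(q_j,4\rho)\setminus\overline\Delta(q_j,3\rho)$, $1\le j\le N$ $(N\ge0)$, and a relatively closed subset $\tilde Y$ of $(O\setminus\bigcup_j\operatorname{int}H_j)\times\mathbb C$, contained in $\{|\omega|<e^{1/2}\}$, with the following properties.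
\begin{itemize}
\item[(R1)] $\tilde Y_z=[V]_z$ for $z\in O$ outside a compact subset of $\operatorname{int}Q$.
\item[(R2)] The disks $\overline\Delta(q_j,10\rho)$ are disjoint and contained in $\operatorname{int}Q$; $\rho,\kappa_j<\varepsilon$; and (c) of Lemma~\ref{lem:refine} holds.
\item[(R3)] With $O_j=\Delta(q_j,2\rho)$, there are $V_j\in C^\infty(O_j\times S^1)$ with $|V_j|<\frac12$, closed arcs $I_j\subset I$ and compact intervals $J_j\subset J$ such that $\tilde Y_z=[V_j]_z$ for $z\in O_j$, $\Lambda(V_j)>0$ off $\operatorname{int}Q_j\times\operatorname{int}I_j$, $V_j(Q_j\times I_j)\subset\operatorname{int}J_j$, and $\operatorname{diam}\exp(J_j+iI_j)<\varepsilon$.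
\item[(R4)] There are open sets $G_j$ with $\overline{G_j}\subset\exp(J+iI)$ and $\operatorname{diam}G_j<\varepsilon$, and biholomorphic maps $\Psi_j:G_j\to\{|v|<2\}$, such that $\tilde Y_z=\{|\Psi_j|\le1\}$ for $z\in\partial H_j$ and $\tilde Y_z\supset\{|\Psi_j|\le1\}$ for $z\notin\operatorname{int}H_j$ near $\partial H_j$.
\item[(R5)] Every point of $\tilde Y$ is passable in $\tilde Y$, except possibly points with $z\in\partial H_j$, and points with $z\in Q_j$ and $\omega\in\exp(J_j+iI_j)$, for some $j$.
\end{itemize}
\end{lemma}

\begin{proof}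
Apply Lemma~\ref{lem:refine} with a tolerance $\varepsilon'\le\varepsilon$, so small that $\max_{Q\times S^1}|V|+\varepsilon'<\frac12$, that $V(Q\times I)+[-2\varepsilon',2\varepsilon']\subset\operatorname{int}J$, and that one more condition below holds. Put $V'=V+W$, so that $|V'|<\frac12$ on $O\times S^1$. Let $V_j$ be the restriction of $V'$ to $O_j\times S^1$, and
\[
J_j=\big[\min_{Q_j\times I_j}V'-\varepsilon',\ \max_{Q_j\times I_j}V'+\varepsilon'\big].
\]
The endpoints of $J_j$ are within $2\varepsilon'$ of $V(Q\times I)$, so $J_j\subset J$. The length of $J_j$ is at most $4\varepsilon'$ plus the oscillation of $V$ on $Q_j\times I_j$, where $Q_j$ and $I_j$ have diameter at most $2\varepsilon'$. Since $V$ is uniformly continuous on $Q\times I$ and $|e^{x+it}-e^{x'+it'}|\le2(|x-x'|+|t-t'|)$ for $x,x'\in J_0$, we get $\operatorname{diam}\exp(J_j+iI_j)<\varepsilon$ for small $\varepsilon'$. The disk $O_j$ meets no $\Delta(q_i,\rho)$ with $i\ne j$, so $\Lambda(V_j)>0$ off $\operatorname{int}Q_j\times\operatorname{int}I_j$.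

Choose $\overline\Delta(p_j,R_j)\subset\Delta(q_j,4\rho)\setminus\overline\Delta(q_j,3\rho)$. It avoids all $\Delta(q_i,\rho)$, so $\Lambda(V')>0$ on $\overline\Delta(p_j,R_j)\times S^1$. Choose $t_j\in\operatorname{int}I_j$ and let $c_j=\exp(V'(p_j,t_j)-\varepsilon'+it_j)$. Then $t_j\in\operatorname{int}I$, and $\log|c_j|$ is within $2\varepsilon'$ of $V(p_j,t_j)\in V(Q\times I)$, so $c_j$ is an interior point of $\exp(J+iI)$. Apply Lemma~\ref{lem:hole} to $V',p_j,R_j,c_j$ and a number $\delta<\varepsilon/2$ with $\overline\Delta(c_j,\delta)\subset\exp(J+iI)$; this gives $\kappa_j,G_j,\Psi_j,Y_j^*$. Let $\tilde Y$ be the union of the $Y^*_j$ and the part of $[V']$ over $O\setminus\bigcup_j\Delta(p_j,R_j)$. It is relatively closed and lies in $\{|\omega|<e^{1/2}\}$. Property (R1) holds because $W$ has compact support in $\operatorname{int}Q\times\operatorname{int}I$ and the disks $\overline\Delta(p_j,R_j)$ lie in $\operatorname{int}Q$; (R2) is Lemma~\ref{lem:refine} and $\kappa_j<\delta$; (R3) holds because the disks $\overline\Delta(p_i,R_i)$ miss $O_j$; (R4) is Lemma~\ref{lem:hole}(ii).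

For (R5), note that $\tilde Y=[V']$ over the open set $O\setminus\bigcup_j\overline\Delta(p_j,\frac34R_j)$, by Lemma~\ref{lem:hole}(i). There a nonpassable point has $\log|\omega|=V'(z,\arg\omega)$ and $\Lambda(V')\le0$, by Lemma~\ref{lem:levi}. By Lemma~\ref{lem:refine}(b), $z\in Q_j$ and $\arg\omega\in I_j$ for some $j$, and then $\log|\omega|\in J_j$. Over $\{\kappa_j<|z-p_j|<R_j\}$ use Lemma~\ref{lem:hole}(iii).
\end{proof}

\section{The inductive construction}\label{sec:config}

After a hole has been inserted, the fibers near it are round in the coordinate $\Psi_j$, not in $w$. So each disk in the base carries its own fiber coordinate.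

\begin{definition}
A \emph{configuration} consists of the following data.
\begin{itemize}
\item Finitely many disjoint closed disks in $\hat{\mathbb C}$, the \emph{boxes}, each of which is a \emph{hole} or a \emph{cell}. One hole is $H_0=\{|z|\ge r\}\cup\{\infty\}$; all other boxes lie in $\mathbb C$. Put $L=\hat{\mathbb C}\setminus\bigcup_H\operatorname{int}H$, the union over all holes; $L$ is a compact subset of $\mathbb C$.
\item For each box $Z$, an open set $G_Z\subset\{|w|<2\}$ and a biholomorphic \emph{chart} $\omega_Z:G_Z\to\{|\omega|<2\}$.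
\item For each cell $Q$, an open disk $O_Q\supset Q$ in $\mathbb C$ disjoint from all other boxes, a function $V_Q\in C^\infty(O_Q\times S^1)$ with $|V_Q|<\frac12$, a closed arc $I_Q$ (or $S^1$), and a compact interval $J_Q\subset J_0$ with $V_Q(Q\times I_Q)\subset\operatorname{int}J_Q$.
\item A compact set $Y\subset L\times\{|w|<2\}$.
\end{itemize}
For a hole $H$ put $E_H=\omega_H^{-1}(\{|\omega|\le1\})$ and $\operatorname{val}H=\overline{G_H}$. For a cell $Q$ put $\operatorname{val}Q=\omega_Q^{-1}(\exp(J_Q+iI_Q))$. The compact sets $\operatorname{val}Z$ are the \emph{value sets}. Put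
\[
T=\bigcup_H(\partial H\times E_H)\ \cup\ \bigcup_Q\{(z,w)\in Y:z\in Q,\ w\in\operatorname{val}Q\}.
\]
We require:
\begin{itemize}
\item[(A1)] $Y_z=E_H$ for $z\in\partial H$, and $Y_z\supset E_H$ for $z\in L$ near $\partial H$;
\item[(A2)] $Y_z=\omega_Q^{-1}([V_Q]_z)$ for $z\in O_Q$, and $\Lambda(V_Q)>0$ off $\operatorname{int}Q\times\operatorname{int}I_Q$;
\item[(A3)] every point of $Y\setminus T$ is passable in $Y$.
\end{itemize}
\end{definition}

The set $T$ is a nonempty compact subset of $Y$, and if $(z,w)\in T$, then $z$ lies in a box $Z$ with $w\in\operatorname{val}Z$. The value set of a hole is larger than $E_H$ because the boxes created inside $H$ will carry values slightly outside $E_H$.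

The initial configuration $\mathfrak C_0$ has the single box $H_0=\{|z|\ge1\}\cup\{\infty\}$, with chart $\omega=w$ on $\{|w|<2\}$, and $Y=\{|z|\le1,\ |w|\le1\}$. Points with $|z|<1$ lie on horizontal disks, so (A3) holds. We pass from $\mathfrak C_n$ to $\mathfrak C_{n+1}$ by modifying $Y$ over every box of $\mathfrak C_n$; outside the boxes nothing changes. Let $a_n=1-4^{-n-1}$.

\subsection*{The step at a cell}
Let $Q$ be a cell of $\mathfrak C_n$. Apply Lemma~\ref{lem:ri} to $O_Q,Q,I_Q,V_Q,J_Q$. Over $Q$, replace $Y$ by $\{(z,w):z\in Q,\ (z,\omega_Q(w))\in\tilde Y\}$. Replace $Q$ by the new cells $Q_j$, with chart $\omega_Q$ and data $O_j,V_j,I_j,J_j$, and the new holes $H_j$, with chart $\Psi_j\circ\omega_Q$ on $\omega_Q^{-1}(G_j)$. The part of $\tilde Y$ over $Q$ is a compact subset of $\{|\omega|<2\}$, so the new piece is compact. By (R1) and (A2), and since no other box meets $O_Q$, the new $Y$ corresponds to $\tilde Y$ over all of $O_Q$ under the biholomorphism $(z,w)\mapsto(z,\omega_Q(w))$. So (A1) and (A2) for the new boxes are (R4) and (R3), and (A3) for points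 over $O_Q$ is (R5).

\subsection*{The step at a hole}
Let $H$ be a hole of $\mathfrak C_n$. Write $H=\{|\hat z|\le1\}$, where $\hat z=(z-p)/\kappa$ if $H=\overline\Delta(p,\kappa)$ and $\hat z=r/z$ if $H=H_0$. Let $s=|\hat z|$, $\omega=\omega_H(w)$, $a=a_n$, and let $\tau\in(0,\frac12]$ be given. We extend $Y$ over the annulus $a\le s\le1$ so that the fiber shrinks from $\{|\omega|\le1\}$ at $s=1$ to $\{|\omega|\le\tau\}$ at $s=a$. As in Example~\ref{ex:cone} we use a flat piece near $s=1$ and a cone near $s=a$. In Lemma~\ref{lem:hole} the cone could be made as long as needed. Here the annulus is fixed in advance, because the holes must not shrink to points, and the corner cannot be avoided. We bridge it by a smooth function $u$ to which Lemma~\ref{lem:ri} applies; see Figure~\ref{fig:hole}.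

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=0.9]
\draw[->] (-0.4,-2.7) -- (9.7,-2.7) node[right] {$\log s$};
\draw[dotted] (-0.4,0) node[left] {$0$} -- (9.4,0);
\draw[dotted] (-0.4,-2.24) node[left] {$\log\tau$} -- (0,-2.24);
\foreach \x/\t in {0/a,2.2/b_-,2.8/b,3.4/b_+,6/c_-,6.8/c,7.6/c_+,9/1}
  \draw (\x,-2.63) -- (\x,-2.77) node[below] {$\t$};
\draw[very thick] (0,-2.24) -- (3.4,0.48);
\draw[very thick] (6,0) -- (9,0);
\draw[thick,dashed] plot[smooth] coordinates {(2.2,-0.66) (2.8,0) (3.4,0.74) (4.2,1.25) (5.2,1.0) (6,0.45) (6.8,0) (7.6,-0.3)};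
\node at (0.7,-1.1) {cone $\mathcal C$};
\node at (8.5,0.3) {flat $\mathcal F$};
\node at (4.6,1.55) {$u$};
\end{tikzpicture}
\caption{The step at a hole, before refinement. Each of the three pieces has round fibers; the graphs show the logarithm of the fiber radius against $\log s$ (ticks are labeled by $s$). The cone and the flat piece are linear. The function $u$ is strictly convex near $[b_-,b_+]$ and $[c_-,c_+]$; its nonconvex part lies over $b_+<s<c_-$, where it is refined. At $b_\pm$ and $c_\pm$ the piece that ends lies strictly below another piece.}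
\label{fig:hole}
\end{figure}

Choose $a<b<c<1$ and put $\theta=\log(1/\tau)/\log(b/a)$, so that $\theta\log(a/b)=\log\tau$. The functions
\[
u_1=\theta\log(s/b)+s^2-b^2,\qquad u_2=s^{-2}-c^{-2}
\]
vanish at $s=b$ and $s=c$, respectively, and in the variable $\hat z$ they satisfy $(u_1)_{\hat z\bar{\hat z}}=1$ and $(u_2)_{\hat z\bar{\hat z}}=s^{-4}$. Choose
\[
a<b_-<b<b_+<c_-<c<c_+<1
\]
and $\epsilon>0$ such that $|u_1|<\frac12$ for $b_--\epsilon<s<b_++2\epsilon$, $|u_2|<\frac12$ for $c_--2\epsilon<s<c_++\epsilon$, $b_++2\epsilon<c_--2\epsilon$, and $O_H=\{b_--\epsilon<s<c_++\epsilon\}$ lies in $\{a<s<1\}$. On $O_H$ let $u=\chi_1u_1+\chi_2u_2$, where $\chi_1,\chi_2$ are smooth functions of $s$ with values in $[0,1]$, $\chi_1=1$ for $s\le b_++\epsilon$ and $\chi_1=0$ for $s\ge b_++2\epsilon$, while $\chi_2=1$ for $s\ge c_--\epsilon$ and $\chi_2=0$ for $s\le c_--2\epsilon$. Then $|u|<\frac12$, and with $Q_H=\{b_+\le s\le c_-\}$ we have $\Lambda(u)>0$ off $\operatorname{int}Q_H\times S^1$, in the variable $\hat z$ and hence in the variable $z$.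

Apply Lemma~\ref{lem:ri}, in the variable $z$, to $O_H$, $Q_H$, $I=S^1$, $V=u$, $J=J_0$. Let $\mathcal M$ be the part of $\tilde Y$ over $b_-\le s\le c_+$, and let
\[
\mathcal F=\{c_-\le s\le1,\ |\omega|\le1\},\qquad\mathcal C=\{a\le s\le b_+,\ |\omega|\le(s/b)^\theta\}.
\]
The three sets are compact and lie in $\{|\omega|<e^{1/2}\}$; for $\mathcal C$ this holds because $\theta\log(b_+/b)<u(b_+)<\frac12$. Over $H$, let the new $Y$ be $\mathcal F\cup\mathcal M\cup\mathcal C$, read in the chart $\omega$. At $s=1$ its fiber is $E_H$, as before. Replace $H$ by the new cells $Q_j$ (chart $\omega_H$), the new holes $H_j$ (chart $\Psi_j\circ\omega_H$), and the \emph{continued hole} $H'=\{s\le a\}$, with chart $\omega_H/\tau$ on $G_{H'}=\{|\omega_H|<2\tau\}$, so that $E_{H'}=\{|\omega_H|\le\tau\}$.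

The $Q_j$, $H_j$ and $O_j$ lie in $\operatorname{int}Q_H$, over which only $\mathcal M$ contributes, so (A1) and (A2) for them are (R4) and (R3). For $a\le s<b_-$ only $\mathcal C$ contributes; its fiber at $s=a$ is $\{|\omega|\le\tau\}$ and increases with $s$, which is (A1) for $H'$. For (A3) recall from (R1) that $\mathcal M_z=\{|\omega|\le e^{u}\}$ for $s\in[b_-,b_+]\cup[c_-,c_+]$.
\begin{itemize}
\item $\mathcal F$, $s=1$: a horizontal disk. For $z$ near the point and $s\le1$ it lies in $\mathcal F$; for $s>1$ it lies in $Y$ by (A1) for $H$, since $Y$ is unchanged just outside $H$.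
\item $\mathcal F$, $c_-<s<1$: a horizontal disk in $\mathcal F$.
\item $\mathcal F$, $s=c_-$: $u(c_-)=c_-^{-2}-c^{-2}>0$, so there is a vertical disk in $\mathcal M$.
\item $\mathcal M$, $b_-<s<c_+$: by (R5) the point is passable or belongs to the new $T$.
\item $\mathcal M$, $s=c_+$: $u(c_+)<0$, so $|\omega|<1$ and there is a vertical disk in $\mathcal F$.
\item $\mathcal M$, $s=b_-$: $u(b_-)<\theta\log(b_-/b)$, so there is a vertical disk in $\mathcal C$.
\item $\mathcal C$, $s=b_+$: $\theta\log(b_+/b)<u(b_+)$, so there is a vertical disk in $\mathcal M$.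
\item $\mathcal C$, $a<s<b_+$: a vertical disk or, if $|\omega_0|=(s/b)^\theta$, the leaf $\omega=\omega_0(\hat z/\hat z_0)^\theta$.
\item $\mathcal C$, $s=a$: the point lies in $\partial H'\times E_{H'}$, which is part of the new $T$.
\end{itemize}

\subsection*{The new configuration}
The new $Y$ is the union of the old $Y$ over $L\setminus\bigcup_Q\operatorname{int}Q$ and finitely many compact pieces, so it is compact. A point of it that lies over no box of $\mathfrak C_n$ was not in the old $T$, and $Y$ is unchanged near it, so it is still passable. The disks $O_j$ miss all other new boxes, by (R2) and the position of the holes. So $\mathfrak C_{n+1}$ is a configuration. We note what the construction gives.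

\begin{itemize}
\item[(N0)] Every box $Z'$ of $\mathfrak C_{n+1}$ lies in a box $Z$ of $\mathfrak C_n$, and $\operatorname{val}Z'\subset\operatorname{val}Z$. Every cell of $\mathfrak C_{n+1}$ is new; if it is $Q=\overline\Delta(q,\rho)$, then $O_Q=\Delta(q,2\rho)$, and $\Delta(q,4\rho)$ contains a hole of $\mathfrak C_{n+1}$. Every hole of $\mathfrak C_{n+1}$ is either new or continued.
\end{itemize}
The inclusion of value sets follows, if $Z$ is a cell, from $I_j\subset I_Z$, $J_j\subset J_Z$ and $\overline{G_j}\subset\exp(J_Z+iI_Z)$. If $Z$ is a hole, all new value sets lie in $\omega_Z^{-1}(\{|\omega|\le e^{3/5}\})\subset G_Z$.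

Let $\delta_n>0$ be the least Euclidean distance between distinct boxes of $\mathfrak C_n$, and $\delta_n=1$ if there is only one box. We fix the free parameters so that
\begin{itemize}
\item[(N1)] all value sets of $\mathfrak C_{n+1}$ have diameter less than $2^{-n-1}$, and all cells and all new holes of $\mathfrak C_{n+1}$ have radius less than $2^{-n-1}$;
\item[(N2)] the radii of all cells of $\mathfrak C_{n+1}$ have sum at most $\delta_n/4$.
\end{itemize}
At each hole $H$ choose first $\tau$, so small that $\operatorname{val}H'=\omega_H^{-1}(\{|\omega|\le2\tau\})$ has diameter less than $2^{-n-1}$, and then $b,c,\theta,b_\pm,c_\pm,u$. Finally choose the tolerances $\varepsilon$ in the finitely many applications of Lemma~\ref{lem:ri}. Since each $\omega_Z^{-1}$ is uniformly continuous on $\{|\omega|\le e^{3/5}\}$, small tolerances make the other value sets small, by (R3) and (R4); the radii and (N2) are controlled by (R2).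

The bound in Lemma~\ref{lem:refine}(c) concerns the cells from one box. Condition (N2) makes it global: for $n\ge0$ and $z\in\mathbb C$,
\begin{equation}\label{eq:sparse}
\sum_{\overline\Delta(q,\rho)\text{ cell of }\mathfrak C_{n+1}}\min\{1,\rho/|z-q|\}\le3 .
\end{equation}
Indeed, at most one box of $\mathfrak C_n$ is at distance less than $\delta_n/2$ from $z$. The cells inside it contribute at most $2$, and all other cells together at most $(\delta_n/4)/(\delta_n/2)=\frac12$.

\section{The set $K$ and the function $f$}\label{sec:K}

A superscript $(n)$ marks objects of $\mathfrak C_n$. Let $X_n$ be the union of the boxes of $\mathfrak C_n$. Then $X_{n+1}\subset X_n$; put $X=\bigcap_nX_n$. Each hole, from its first appearance on, starts a decreasing sequence $H_j^{(n)}$ of continued holes, whose radius in the first coordinate $\hat z$ is multiplied by $a_n$ at step $n$. Since $\prod_na_n\ge1-\sum_n4^{-n-1}=\frac23$, the intersection $\Omega_j=\bigcap_nH_j^{(n)}$ is a nondegenerate closed disk in $\hat{\mathbb C}$. The $\Omega_j$ are countably many disjoint disks in $X$,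 and $\Omega_0\supset\{|z|\ge\frac32\}\cup\{\infty\}$. In particular $L^{(n)}\subset\{|z|\le\frac32\}$ for all $n$. Put
\[
K=\hat{\mathbb C}\setminus\bigcup_j\operatorname{int}\Omega_j,\qquad U=\hat{\mathbb C}\setminus X .
\]

\begin{lemma}\label{lem:K}
The set $K\subset\mathbb C$ is compact, $\operatorname{Int}K=U$, $\partial K=X\setminus\bigcup_j\operatorname{int}\Omega_j$, and $U$ is connected and contains $\{|z|<1\}$.
\end{lemma}

\begin{proof}
$K$ is closed in $\hat{\mathbb C}$ and misses a neighborhood of $\infty$. The set $U$ is open, $U\subset K$, and $K\setminus U=X\setminus\bigcup_j\operatorname{int}\Omega_j$. So for the second and third claims it suffices to show that each $z\in K\setminus U$ is a limit of points of $\bigcup_j\operatorname{int}\Omega_j$. This holds if $z\in\partial\Omega_j$ for some $j$. Otherwise $z\notin\bigcup_j\Omega_j$; let $Z_n$ be the box of $\mathfrak C_n$ that contains $z$. Suppose that $Z_n$ is a cell $\overline\Delta(q,\rho)$ for infinitely many $n$. For such $n$, $\rho<2^{-n}$, and $\Delta(q,4\rho)$ contains a hole of $\mathfrak C_n$ and hence some $\Omega_j$, at distance less than $5\cdot2^{-n}$ from $z$. In the other case $Z_n$ is a hole for all large $n$. It cannot be a continued hole for all large $n$, since then $z$ would lie in some $\Omega_j$. So $Z_n$ is new for infinitely many $n$, and then it has radius less than $2^{-n}$ and contains some $\Omega_j$.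

The complement of finitely many disjoint closed disks in the sphere is connected, and $U=\bigcup_n(\hat{\mathbb C}\setminus X_n)$ is an increasing union of such sets. So $U$ is connected, and it contains $\hat{\mathbb C}\setminus X_0=\{|z|<1\}$.
\end{proof}

For $z\in X$ let $Z_n(z)$ be the box of $\mathfrak C_n$ that contains $z$. By (N0) and (N1) the sets $\operatorname{val}Z_n(z)$ are nonempty, compact and decreasing, with diameters tending to $0$. Let $f(z)$ be their common point. If $n\ge1$ and $Z_n(z)=Z_n(z')$, then $|f(z)-f(z')|<2^{-n}$. The boxes of $\mathfrak C_n$ are finitely many disjoint closed sets, so $Z_n(z')=Z_n(z)$ for $z'\in X$ near $z$, and $f$ is continuous on $X$. From now on $f\in C(\partial K)$ denotes its restriction.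

\begin{lemma}\label{lem:graph}
If $(z_n,w_n)\in T^{(n)}$ and $(z_n,w_n)\to(z,w)$ along a subsequence, then $z\in\partial K$ and $w=f(z)$.
\end{lemma}

\begin{proof}
For $n\ge m$ we have $z_n\in X_n\subset X_m$, and $X_m$ is closed, so $z\in X$. Once the $j$th hole has appeared, $z_n\in L^{(n)}$ lies outside $\operatorname{int}H_j^{(n)}\supset\operatorname{int}\Omega_j$, so $z\notin\operatorname{int}\Omega_j$. Hence $z\in\partial K$ by Lemma~\ref{lem:K}. Fix $m\ge1$. For $n\ge m$, $z_n$ lies in a box of $\mathfrak C_n$ whose value set contains $w_n$, and by (N0) the same holds for a box of $\mathfrak C_m$. For large $n$ in the subsequence this box is $Z_m(z)$, so $|w_n-f(z)|<2^{-m}$.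
\end{proof}

\section{Proof of the inequality}\label{sec:ineq}

Lemma~\ref{lem:max} needs functions holomorphic near $Y^{(n)}$, which lies over $L^{(n)}$. A function $h\in A(K)$ is holomorphic off the boxes of $\mathfrak C_n$, but not in the cells, which are part of $L^{(n)}$ and contain later holes and points of $\partial K$. We remove the singularities of $h$ cell by cell. The correction for a cell $\overline\Delta(q,\rho)$ has size $\min\{1,\rho/|z-q|\}$ times the oscillation of $h$ near the cell, and \eqref{eq:sparse} is what allows us to add the corrections.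

We use two standard facts about distributions in the plane: $\bar\partial\big(1/(\pi z)\big)$ is the unit mass at $0$; and (Weyl's lemma) a continuous function $g$ on an open set with $\bar\partial g=0$ in the sense of distributions is holomorphic.

\begin{lemma}\label{lem:approx}
Let $h$ be a continuous function on $\mathbb C$ with compact support that is holomorphic on $U$. There are functions $r_n$, holomorphic in a neighborhood of $L^{(n)}$, with $\sup_{L^{(n)}}|r_n-h|\to0$.
\end{lemma}

\begin{proof}
\emph{Removing the singularities in the cells.} Let $\operatorname{osc}(r)=\sup\{|h(\zeta)-h(\zeta')|:|\zeta-\zeta'|\le r\}$, which tends to $0$ with $r$. Fix $\varphi\in C_c^\infty(\Delta(0,2))$ with $0\le\varphi\le1$ and $\varphi=1$ near $\overline\Delta(0,1)$, and let $C_\varphi=\sup|\bar\partial\varphi|$. Let $n\ge1$. For a cell $Q=\overline\Delta(q,\rho)$ of $\mathfrak C_n$ put $\varphi_Q(z)=\varphi((z-q)/\rho)$ and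
\[
h_Q(z)=\varphi_Q(z)\big(h(z)-h(q)\big)+\frac1\pi\int\frac{h(\zeta)-h(q)}{\zeta-z}\,\bar\partial\varphi_Q(\zeta)\,dm(\zeta).
\]
The integral term is the convolution of the bounded, compactly supported function $-(h-h(q))\bar\partial\varphi_Q$ with the locally integrable kernel $1/(\pi z)$. So it is continuous and its $\bar\partial$-derivative is $-(h-h(q))\bar\partial\varphi_Q$. By the product rule, $\bar\partial h_Q=\varphi_Q\,\bar\partial h$.

Let $\mathsf m=\min\{1,\rho/|z-q|\}$. On $\Delta(q,2\rho)$ we have $|h-h(q)|\le\operatorname{osc}(2\rho)$ and $|\bar\partial\varphi_Q|\le C_\varphi/\rho$. Also $\varphi_Q(z)\le2\mathsf m$, since $\varphi_Q(z)=0$ for $|z-q|\ge2\rho$. The integral of $|\zeta-z|^{-1}$ over $\Delta(q,2\rho)$ is at most $4\pi\rho$ by \eqref{eq:area}; this is at most $16\pi\rho\,\mathsf m$ if $|z-q|\le4\rho$. If $|z-q|\ge4\rho$, then $|\zeta-z|\ge\frac12|z-q|$ and the integral is at most $8\pi\rho^2/|z-q|\le16\pi\rho\,\mathsf m$. Hence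
\[
|h_Q(z)|\le(2+16C_\varphi)\operatorname{osc}(2\rho)\min\{1,\rho/|z-q|\}.
\]
Let $h^{(n)}=h-\sum_Qh_Q$, the sum over the cells of $\mathfrak C_n$. By \eqref{eq:sparse} and (N1),
\[
\sup_{\mathbb C}|h-h^{(n)}|\le3(2+16C_\varphi)\operatorname{osc}(2\cdot2^{-n})\to0 .
\]
The function $h^{(n)}$ is continuous and $\bar\partial h^{(n)}=(1-\sum_Q\varphi_Q)\,\bar\partial h$. On $\mathbb C\setminus X_n\subset U$ we have $\bar\partial h=0$. Near a cell $Q$ we have $\varphi_Q=1$, and $\varphi_{Q'}=0$ for every other cell $Q'$, because $\operatorname{supp}\varphi_{Q'}$ is a compact subset of $O_{Q'}$, which misses $Q$. By Weyl's lemma $h^{(n)}$ is holomorphic off the holes of $\mathfrak C_n$, that is, on $\operatorname{int}L^{(n)}$.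

\emph{Passing the boundary circles.} It remains to show that a function $g$, continuous on $L=L^{(n)}$ and holomorphic on $\operatorname{int}L$, is a uniform limit on $L$ of functions holomorphic near $L$. Write the holes as $H_i=\{|\hat z_i|\le1\}$, with $\hat z_i$ as in Section~\ref{sec:config}. For small $\epsilon>0$ let $\Gamma_i^\epsilon$ be the circle $|\hat z_i|=1+\epsilon$, oriented as part of the boundary of $L^\epsilon=\{|\hat z_i|>1+\epsilon\text{ for all }i\}$, and let
\[
g_i(z)=\frac1{2\pi i}\int_{\Gamma_i^\epsilon}\frac{g(\zeta)}{\zeta-z}\,d\zeta,\qquad|\hat z_i|>1+\epsilon .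
\]
For fixed $z$ the value does not depend on $\epsilon$, by Cauchy's theorem, so $g_i$ is holomorphic on $\hat{\mathbb C}\setminus H_i$. Cauchy's formula on $L^\epsilon$ gives $g=\sum_ig_i$ on $\operatorname{int}L$. Near $\partial H_i$ the $g_j$ with $j\ne i$ are holomorphic, so $g_i=g-\sum_{j\ne i}g_j$ extends continuously to $\{|\hat z_i|\ge1\}$, a compact subset of the sphere. Regard $g_i$ as a function of $\hat z_i$. For $\lambda>1$ the function $g_i(\lambda\hat z_i)$ is holomorphic on $\{|\hat z_i|>1/\lambda\}$, and by uniform continuity it tends to $g_i$ uniformly on $\{|\hat z_i|\ge1\}\supset L$ as $\lambda\to1$. Sum over $i$, and apply this to $g=h^{(n)}$ with an error less than $1/n$.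
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
By Lemma~\ref{lem:K}, $K$ is compact and its interior $U$ is connected and contains $0$. Let $h_0,\dots,h_N\in A(K)$ and $|w_0|\le1$. Extend each $h_k$ to a continuous function on $\mathbb C$ with compact support, by Tietze's theorem and a cutoff, and let $r_{k,n}$ be given by Lemma~\ref{lem:approx}. Put $P(z,w)=\sum_kh_k(z)w^k$ and $g_n(z,w)=\sum_kr_{k,n}(z)w^k$. On $Y^{(n)}\subset L^{(n)}\times\{|w|<2\}$,
\[
|g_n-P|\le e_n:=\sum_k2^k\sup_{L^{(n)}}|r_{k,n}-h_k|\to0,
\]
and $g_n$ is holomorphic near $Y^{(n)}$. All boxes lie in $\{|z|\ge1\}\cup\{\infty\}$, so $Y$ never changes over $\{|z|<1\}$, and $(0,w_0)\in Y^{(n)}$. By (A3) and Lemma~\ref{lem:max},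
\[
|P(0,w_0)|\le|g_n(0,w_0)|+e_n\le\max_{T^{(n)}}|g_n|+e_n\le|P(z_n,w_n)|+2e_n,
\]
where $(z_n,w_n)\in T^{(n)}$ is a point at which $|P|$ is largest on $T^{(n)}$. These points satisfy $|z_n|\le\frac32$ and $|w_n|<2$, so a subsequence converges, and by Lemma~\ref{lem:graph} its limit is $(z,f(z))$ for some $z\in\partial K$. Since $P$ is continuous, $|P(0,w_0)|\le|P(z,f(z))|$, which gives \eqref{eq:key}.
\end{proof}

With the reduction in Section~\ref{sec:reduction}, this completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{1}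

\bibitem{source}
\emph{A characterization of $C(K)$ among function algebras on a Riemann surface},
doi:10.1215/ijm/1254403719,
\texttt{https://projecteuclid.org/journalArticle/Download?urlId=10.1215\%2Fijm\%2F1254403719}.

\end{thebibliography}
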